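# Coding $\emptyset''$ into every nontrivial self-embedding of a computable linear order

## 1. Splitting a gap at its two ends

We build linear orders in stages. Stage $0$ gives $L_0=\{0<1\}$. Each later stage $s$ adds at least one and only finitely many new elements to the finite order $L_{s-1}$ and produces $L_s$. New elements are named by consecutive natural numbers, so as a set $L_s=\{0,1,\dots,|L_s|-1\}$, and $|L_s|\ge s+2$. If the stages are carried out computably, then $\mathcal L=\bigcup_s L_s$ is a computable linear order with universe $\omega$: to compare $x$ and $y$, run the construction until both are present. An element of $\mathcal L\setminus L_s$ is, as a number, at least $|L_s|\ge s+2$.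

Between elements of $\mathcal L$ the symbol $<$ always means the order of $\mathcal L$. When we mean the size of an element as a natural number we say so.

**Gaps and splitting.** A *gap* of $L_s$ is a pair $(a,b)$ with $a<b$ adjacent in $L_s$. We also write $(a,b)$ for the open interval of $\mathcal L$; elements added later may enter it. Suppose $(a,b)$ was a gap at some earlier stage and $L_s$ now contains at least one element of $(a,b)$. Let $a'$ be the successor of $a$ and $b'$ the predecessor of $b$ in $L_s$, so
$$a<a'\le b'<b .$$
*Splitting* $(a,b)$ in $L_s$ means replacing it by the two gaps $(a,a')$ and $(b',b)$ of $L_s$. The elements from $a'$ to $b'$ are left outside both new gaps.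

**Definition (gap tower).** A *gap tower* for $\mathcal L=\bigcup_sL_s$ is a sequence of stages $0=t_0<t_1<t_2<\cdots$ and sets $G_0,G_1,\dots$ of pairs such that

* **(T1)** $G_0=\{(0,1)\}$, and $G_e$ is a set of $2^e$ gaps of $L_{t_e}$;
* **(T2)** for each $e$, every interval $(a,b)$ with $(a,b)\in G_e$ contains an element of $L_{t_{e+1}}$, and $G_{e+1}$ consists of the gaps $(a,a'),(b',b)$ obtained by splitting each $(a,b)\in G_e$ in $L_{t_{e+1}}$;
* **(T3)** every element of $\mathcal L\setminus L_{t_e}$ lies in one of the gaps of $G_e$.

Distinct gaps of the same finite order are disjoint intervals. Splitting $2^e$ distinct gaps yields $2^{e+1}$ distinct gaps: the two parts of $(a,b)$ have different left endpoints $a<b'$, and parts of different gaps lie in disjoint intervals with different endpoints, since one gap ends where the other begins or earlier. By (T3) with $e=0$, the least element of $\mathcal L$ is $0$ and the greatest is $1$. Nothing in the definition asks $(t_e)$ to be computable, even when $\mathcal L$ is.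

*Example A (no waiting).* At every stage add one element to every current gap and split at once, with $t_e=e$. Then
$$L_1:\ 0<2<1,\qquad L_2:\ 0<3<2<4<1,$$
$G_1=\{(0,2),(2,1)\}$, and $G_2=\{(0,3),(3,2),(2,4),(4,1)\}$. Every adjacent pair of $L_s$ is a gap of $G_s$, so between any two elements a new one appears at the next stage: $\mathcal L$ is dense with endpoints.

*Example B (waiting).* Put $2$, then $3$, then $4$ immediately above $0$, so that $L_3$ is $0<4<3<2<1$, and only then split: $t_1=3$, $G_1=\{(0,4),(2,1)\}$. From then on, (T3) allows no new element between $4$ and $2$. So the points $4<3<2$ are frozen next to each other forever.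

The towers serve the following purpose. By (T3), at stage $t_e$ the order is already decided except inside $2^e$ gaps. So $L_{t_e}$, however large, falls into only $2^e+1$ frozen segments. We shall see that any nontrivial self-embedding of $\mathcal L$ produces arbitrarily many points in different segments, and $2^e+2$ such points cannot all belong to $L_{t_e}$; one of them is a number larger than $t_e$. If $t_e$ grows fast enough, the self-embedding must be hard to compute.

## 2. Self-embeddings, and how much they can be forced to compute

**Definition.** A *self-embedding* of a linear ordering $\mathcal L$ is an order-preserving injection of $\mathcal L$ into itself; it is *nontrivial* if it is not the identity. An *embedding degree* of $\mathcal L$ is the Turing degree of a nontrivial self-embedding of $\mathcal L$.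

By the Dushnik–Miller Theorem every countably infinite linear ordering has a nontrivial self-embedding. How hard must one be to compute, if the order itself is computable? We are given three facts.

* **(a)** (Downey/Lempp) There is a computable copy of $\omega$ such that every nontrivial self-embedding of it computes $\emptyset'$.
* **(b)** Every infinite computable linear order has a nontrivial self-embedding computable in $\emptyset''$.
* **(c)** There is an infinite computable linear ordering with universe $\omega$ no nontrivial self-embedding of which is computable from $\emptyset'$.

The problem, whose source is the paper "On Self-Embeddings Of Computable Linear Orders" (http://www.math.uconn.edu/~solomon/research/noself.pdf), is whether $\emptyset'$ can be replaced by $\emptyset''$ in (a), for some infinite computable linear ordering. The answer is yes, and by (b) this is optimal.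

**Theorem 1.** There is a computable linear ordering $\mathcal L$ with universe $\omega$ such that $\emptyset''\le_T f$ for every nontrivial self-embedding $f$ of $\mathcal L$.

**Theorem 2.** Let $A$ be a $\Sigma^0_2$ set with $\emptyset'\le_T A$. There is a computable linear ordering $\mathcal L$ with universe $\omega$ whose set of embedding degrees is exactly the cone $\{\mathbf d:\mathbf d\ge\deg(A)\}$.

**Corollary 3.** (i) Some computable $\mathcal L$ has embedding degrees exactly $\{\mathbf d:\mathbf d\ge\mathbf 0''\}$. (ii) A set $X$ is computable from all nontrivial self-embeddings of some infinite computable linear ordering if and only if $X\le_T\emptyset''$.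

We use these textbook facts. A set is $\Sigma^0_2$ iff it is c.e. relative to $\emptyset'$. If a set and its complement are both c.e. relative to $h$, the set is computable from $h$. The set $\mathrm{Fin}=\{n:W_n\text{ is finite}\}$ is $\Sigma^0_2$-complete: for each $\Sigma^0_2$ set $A$ there is a computable $k$ with $n\in A\iff W_{k(n)}$ is finite. Also $\mathrm{Fin}\equiv_T\emptyset''$.

**Two cases by hand.** First, can we stay with copies of $\omega$, as in (a)? No. Suppose every element $x$ of a computable order has a successor $S(x)$. Then $S$ is a nontrivial self-embedding, since $x<y$ gives $S(x)\le y<S(y)$. The relation "$y$ is the successor of $x$" is $\Pi^0_1$, so $\emptyset'$ finds $S(x)$ by search, and $S\le_T\emptyset'$. Thus no computable copy of $\omega$ can code $\emptyset''$; an order that does must contain elements without a successor.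

Second, take the dense order of Example A. It has a computable nontrivial self-embedding: put $f(0)=0$, $f(1)=1$, $f(2)=3$, and then for $x=3,4,\dots$ let $f(x)$ be the numerically least element strictly between the images of the two nearest points of $\mathcal L$ on which $f$ is already defined. Density provides it. So a tower with computable $t_e$ need not code anything. The coding must come from the waiting.

## 3. The blocks of an order with a gap tower

This section shows that a gap tower determines exactly which elements have infinitely many elements between them.

**Definition (blocks).** Write $x\sim y$ if only finitely many elements lie between $x$ and $y$. This is an equivalence relation. Its classes, the *blocks*, are convex: if $x<y<z$ and $x\sim z$, then $x\sim y\sim z$.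

In $\omega$ there is one block; in a dense order all blocks are singletons; in Example B the points $4,3,2$ lie in one block.

For $x,y\in L_{t_e}$ we say a gap $(a,b)\in G_e$ *lies between* $x$ and $y$ if $\min(x,y)\le a<b\le\max(x,y)$, with $\min$ and $\max$ in the order of $\mathcal L$.

**Lemma 4.** Let $\mathcal L$ have a gap tower $(t_e,G_e)_e$. For $x,y\in L_{t_e}$: $x\sim y$ iff no gap of $G_e$ lies between $x$ and $y$. Consequently:

* (i) $L_{t_e}$ meets exactly $2^e+1$ blocks;
* (ii) every block is finite;
* (iii) the blocks of $0$ and of $1$ are $\{0\}$ and $\{1\}$;
* (iv) if $x<y$ and $x\not\sim y$, there is $z$ with $x<z<y$ and $x\not\sim z\not\sim y$.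

**Step 1: following the ends of a gap.** The purpose is to see that each end of a gap remains the end of a gap forever, and that the gap at that end keeps shrinking. Let $(a,b)\in G_e$, and for $n\ge e$ let $a_n$ be the successor of $a$ and $b_n$ the predecessor of $b$ in $L_{t_n}$. We claim
$$(a,a_n)\in G_n,\quad (b_n,b)\in G_n,\quad a_{n+1}<a_n,\quad b_n<b_{n+1}\qquad(n\ge e). \tag{1}$$
For $n=e$ we have $a_e=b$ and $b_e=a$, and both pairs are $(a,b)$ itself. If $(a,a_n)\in G_n$, then by (T2) the interval $(a,a_n)$ contains an element of $L_{t_{n+1}}$, so the successor $a_{n+1}$ of $a$ in $L_{t_{n+1}}$ is strictly below $a_n$, and $(a,a_{n+1})\in G_{n+1}$ by the splitting rule. The argument at $b$ is symmetric.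

**Step 2: the criterion.** Let $x<y$ in $L_{t_e}$. Suppose no gap of $G_e$ lies between them. If some $z\notin L_{t_e}$ satisfied $x<z<y$, then by (T3) $z$ would lie in some $(a,b)\in G_e$; since $a,b$ are adjacent in $L_{t_e}$ and $x,y\in L_{t_e}$, we would get $x\le a<b\le y$, a contradiction. So only elements of the finite set $L_{t_e}$ lie between $x$ and $y$, and $x\sim y$. Conversely, if $(a,b)\in G_e$ lies between them, then by (1) the elements $a_{e+1}>a_{e+2}>\cdots$ all lie in $(a,b)$, so $x\not\sim y$. The case $x=y$ is trivial.

**Step 3: (i).** The $2^e$ distinct gaps of $G_e$ cut the finite order $L_{t_e}$ into exactly $2^e+1$ nonempty segments. By Step 2, each segment lies in one block and different segments lie in different blocks.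

**Step 4: (ii).** We show that the segments are whole blocks. Let $x\in L_{t_e}$ (every $x$ is in some $L_{t_e}$, since $t_e\to\infty$) and let $C$ be its segment in $L_{t_e}$. Suppose the last element $a$ of $C$ is not $1$. Then $(a,b)\in G_e$ for some $b$. Let $y>a$ and choose $n\ge e$ with $y\in L_{t_n}$. By (1), $(a,a_n)\in G_n$, and $a_n\le y$ because $a_n$ is the successor of $a$ in $L_{t_n}$. So $x\le a<a_n\le y$: a gap of $G_n$ lies between $x$ and $y$, and Step 2 applied to $n$ gives $x\not\sim y$. If the last element of $C$ is $1$, nothing is above it.

Symmetrically, suppose the first element $b$ of $C$ is not $0$. Then $(a,b)\in G_e$ for some $a$. For $y<b$, $y\in L_{t_n}$, $n\ge e$, the gap $(b_n,b)\in G_n$ satisfies $y\le b_n<b\le x$, so $x\not\sim y$. If the first element of $C$ is $0$, nothing is below it.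

Hence the block of $x$ lies between the first and last elements of $C$. No gap of $G_e$ lies between these two elements, so by (T3) every element of $\mathcal L$ between them is in $L_{t_e}$, hence in $C$. So the block of $x$ is $C$, which is finite.

**Step 5: (iii).** By (1) applied to $(0,1)\in G_0$, some gap of $G_e$ has left endpoint $0$ and some gap has right endpoint $1$, for every $e$. So the segments of $0$ and $1$ in $L_{t_e}$ are $\{0\}$ and $\{1\}$, and by Step 4 these are their blocks.

**Step 6: (iv).** Take $e$ with $x,y\in L_{t_e}$ and, by Step 2, a gap $(a,b)\in G_e$ between them. By (T2), $(a,a'),(b',b)\in G_{e+1}$ with $a<a'\le b'<b$ in $L_{t_{e+1}}$. Put $z=a'$. Then $(a,a')$ lies between $x$ and $z$, and $(b',b)$ lies between $z$ and $y$. Step 2 for $e+1$ gives $x\not\sim z\not\sim y$. $\square$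

## 4. Iterating a self-embedding outruns $t_e$

**Proposition 5.** Let $\mathcal L$ have a gap tower and let $f$ be a nontrivial self-embedding of $\mathcal L$. There is a function $h\le_T f$ with $h(e)\ge t_e$ for all $e$.

**Step 1: infinitely many points in different blocks.** Fix $x_0$ with $f(x_0)\ne x_0$ and let $x_n=f^n(x_0)$. Since $f$ preserves order, $x_0<x_1$ gives $x_1<x_2$ and so on, and likewise with $>$; the sequence is strictly monotone. The block of $x_0$ is finite by Lemma 4(ii), so not all $x_n$ are in it, and there is $m$ with $x_m\not\sim x_{m+1}$. Infinitely many elements lie between $x_m$ and $x_{m+1}$; the injection $f^j$ sends them to elements between $x_{m+j}$ and $x_{m+j+1}$. So $x_{m+j}\not\sim x_{m+j+1}$ for every $j$. By monotonicity and convexity of blocks, $x_m,x_{m+1},x_{m+2},\dots$ lie in pairwise different blocks.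

**Step 2: counting.** Let
$$h(e)=\max\{x_m,x_{m+1},\dots,x_{m+2^e+1}\},$$
the maximum taken as natural numbers. Then $h\le_T f$, with $x_0$ and $m$ as fixed finite information. These are $2^e+2$ elements in different blocks, while $L_{t_e}$ meets only $2^e+1$ blocks by Lemma 4(i). So one of them is not in $L_{t_e}$, and as a number it is at least $|L_{t_e}|\ge t_e$. $\square$

Now fix a $\Sigma^0_2$ set $A$ with $\emptyset'\le_TA$. Which property of $(t_e)$ lets $h$ compute $A$?

**The array.** Since $\mathrm{Fin}$ is $\Sigma^0_2$-complete, there is a uniformly computable array of finite sets $V_{e,s}$, increasing in $s$, with $V_{e,0}=\emptyset$ and $V_e=\bigcup_sV_{e,s}$, such that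

* $n\in A\iff V_{2n}$ is finite;
* $V_{2n+1,s}=\{0\}$ if $s>0$ and $n\in\emptyset'_s$, and $V_{2n+1,s}=\emptyset$ otherwise.

For the even rows use $V_{2n,s}=W_{k(n),s}$ with $W_{k(n),0}=\emptyset$. The odd rows are always finite.

**Proposition 6.** Suppose $\mathcal L$ has a gap tower such that for every $e$:
$$\text{if } V_e \text{ is finite, then } V_e=V_{e,t_{e+1}}. \tag{2}$$
Then every nontrivial self-embedding $f$ of $\mathcal L$ computes $A$.

*Proof.* Take $h$ from Proposition 5. Since $h(e+1)\ge t_{e+1}$, condition (2) gives $V_e=V_{e,h(e+1)}$ whenever $V_e$ is finite.

Applied to odd rows: $n\in\emptyset'\iff V_{2n+1}\neq\emptyset\iff V_{2n+1,h(2n+2)}\ne\emptyset$. So $\emptyset'\le_Th$.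

Applied to even rows:
$$n\in A\iff V_{2n}\text{ is finite}\iff \forall s\,\bigl(s\ge h(2n+1)\Rightarrow V_{2n,s}=V_{2n,h(2n+1)}\bigr).$$
The left-to-right direction of the last equivalence is the observation above, and the converse is clear. So the complement of $A$ is c.e. relative to $h$. Finally, $A$ is $\Sigma^0_2$, hence c.e. relative to $\emptyset'$, hence c.e. relative to $h$, because $\emptyset'\le_Th$. So $A\le_Th\le_Tf$. $\square$

Note what (2) does not ask: nothing is required of $t_{e+1}$ when $V_e$ is infinite. What is left is to build a computable $\mathcal L$ with a gap tower satisfying (2).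

## 5. One guess per row, and the order $1+\omega^*+1$

The direct way to get (2) is to wait for $V_e$ to stop. Keep at most one family $G_e$ at each level $e$, starting from $G_0=\{(0,1)\}$. At stage $s$, if $V_{e,s}\ne V_{e,s-1}$ for some $e$ such that $G_{e+1}$ is present, take the least such $e$ and discard $G_{e+1},G_{e+2},\dots$. Then let $G_j$ be the highest family present, add a new element immediately above $a$ for each $(a,b)\in G_j$, and let $G_{j+1}$ be the result of splitting the gaps of $G_j$.

If all $V_e$ are finite, this works. By induction every level is discarded only finitely often: once $G_e$ is permanent and $V_0,\dots,V_e$ have stopped, $G_{e+1}$ is created if absent and never discarded. Let $t_e$ be the last creation stage of $G_e$. When the last $G_{e+1}$ is created, $G_e$ is already final, which gives (T1) and (T2). After $t_e$ new elements go into gaps of families of level at least $e$, hence into gaps of $G_e$, which is (T3). A change of $V_e$ after $t_{e+1}$ would discard $G_{e+1}$, so (2) holds. With the rows coming from $\emptyset'$ alone, this produces an order all of whose nontrivial self-embeddings compute $\emptyset'$.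

It stops working at the first infinite row. Suppose $V_0$ changes at every stage $s\ge1$. Then $G_1$, if present, is discarded at every stage, and $G_1$ is recreated from $G_0$ by putting the element $s+1$ immediately above $0$. The result is
$$0<\cdots<5<4<3<2<1,$$
of type $1+\omega^*+1$. There is no last $t_1$, there is an infinite block, and the map fixing $0$ and $1$ and sending $n$ to $n+1$ for $n\ge2$ is a computable nontrivial self-embedding.

So for each row we need two guesses: a guess "$V_e$ is infinite", whose family does not wait for $V_e$ to stop, and a guess "$V_e$ is finite", whose family is discarded whenever $V_e$ changes. Such guesses form a binary tree. A new danger then appears. While the family $G_\sigma$ of an infinite guess is supposed to stay forever, the finite guesses beside it keep adding elements; by (T3), all these elements must fall into gaps of $G_\sigma$, although they are placed by families built without reference to $G_\sigma$. What saves us is the splitting at the *ends*. Two children of the same parent keep gaps at the same ends $a$ and $b$ of the parent's gaps, and the gaps of the child created later are shorter. So they sit inside the gaps of the child created earlier.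 If a finite guess was created *before* $\sigma$, its gaps may be too long; but the creation of $\sigma$ discards it.

## 6. The tree construction

Nodes are finite binary strings; $\lambda$ is the empty string, and $\sigma0,\sigma1$ are the two children of $\sigma$. A node of length $e$ makes the guess about $V_e$: the child $\sigma0$ stands for "infinite", the child $\sigma1$ for "finite". Node $\nu$ is *right of* $\delta$ (and $\delta$ is *left of* $\nu$) if for some $\pi$ we have $\pi0\subseteq\delta$ and $\pi1\subseteq\nu$. Any two nodes are comparable under $\subseteq$, or one is right of the other.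

At each stage finitely many nodes are *alive*. An alive node $\sigma$ carries the stage $t_\sigma$ of its latest creation and a set $G_\sigma$ of gaps of $L_{t_\sigma}$.

**Stage 0.** $L_0=\{0<1\}$. Only $\lambda$ is alive, with $t_\lambda=0$ and $G_\lambda=\{(0,1)\}$.

**Stage $s\ge1$.** There are three actions.

*Path.* Start at $\lambda$. At an alive node $\sigma$ with $e=|\sigma|$, let $r<s$ be the largest stage $\ge1$ with $\sigma0\subseteq\delta_r$, and $r=0$ if there is none. Move to $\sigma0$ if $V_{e,s}\ne V_{e,r}$, and to $\sigma1$ otherwise. Stop at the first node that is not alive and call it $\delta_s$. The path is finite since only finitely many nodes are alive. We say $\sigma$ is *visited* at $s$ if $\sigma\subseteq\delta_s$.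

*Cancellation.* All alive nodes right of $\delta_s$ become dead.

*Creation.* Let $\tau=\delta_s$, with parent $\pi$, which is alive (it is on the path, and it is not right of $\tau$). For each $(a,b)\in G_\pi$ add one new element immediately above $a$ in $L_{s-1}$. The result is $L_s$. Then $\tau$ becomes alive, $t_\tau=s$, and $G_\tau$ is obtained by splitting the gaps of $G_\pi$ in $L_s$:
$$G_\tau=\{(a,a'),(b',b):(a,b)\in G_\pi\},$$
where $a'$ is the successor of $a$ and $b'$ the predecessor of $b$ in $L_s$. The interval $(a,b)$ now contains an element, so $a<a'\le b'<b$.

At least one element is added per stage, and all steps are computable, so $\mathcal L$ is a computable linear order with universe $\omega$, as in Section 1.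

**A run by hand.** Let $V_0$ change at stages $2$ and $5$ only, among the first five stages, and let $V_{1,s}=\emptyset$ for $s\le5$.

*Stage 1.* $V_{0,1}=V_{0,0}$, so $\delta_1=\langle1\rangle$. Now $0<2<1$ and $G_{\langle1\rangle}=\{(0,2),(2,1)\}$.

*Stage 2.* $V_{0,2}\neq V_{0,0}$, so $\delta_2=\langle0\rangle$, and $\langle1\rangle$ is cancelled. Now $0<3<2<1$ and $G_{\langle0\rangle}=\{(0,3),(2,1)\}$.

*Stage 3.* $V_{0,3}=V_{0,2}$, so $\delta_3=\langle1\rangle$ is created anew; $\langle0\rangle$ stays alive. Now $0<4<3<2<1$ and $G_{\langle1\rangle}=\{(0,4),(2,1)\}$. These gaps lie in $(0,3)$ and $(2,1)$.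

*Stage 4.* $V_{0,4}=V_{0,2}$, so the path goes to $\langle1\rangle$, which is alive, and then to $\delta_4=\langle1,1\rangle$. Now $0<5<4<3<2<6<1$. The new elements $5$ and $6$ lie in the gaps $(0,3)$ and $(2,1)$ of $G_{\langle0\rangle}$.

*Stage 5.* $V_{0,5}\ne V_{0,2}$, so the path goes to $\langle0\rangle$, then to $\delta_5=\langle0,1\rangle$. The nodes $\langle1\rangle,\langle1,1\rangle$ are cancelled. Splitting the gaps of $G_{\langle 0\rangle}$ in
$$0<7<5<4<3<2<8<6<1$$
gives $G_{\langle0,1\rangle}=\{(0,7),(4,3),(2,8),(6,1)\}$. If $V_0$ is infinite and $\langle0,1\rangle$ is never cancelled, the five segments $\{0\},\{7,5,4\},\{3,2\},\{8,6\},\{1\}$ will be blocks of $\mathcal L$.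

## 7. Every later element falls into a gap of every surviving node

**Step 1: families along a branch are nested.** If a node is right of $\delta_s$, so are all its extensions; hence cancelling $\sigma$ cancels all extensions of $\sigma$. A node is created only when its parent is alive. So the set of alive nodes is closed under initial segments. Let $\sigma\subsetneq\kappa$ with $\kappa$ alive. At stage $t_\kappa$ the node $\sigma$ was on the path, so it was alive before that stage, and it has not been cancelled since, as that would have cancelled $\kappa$. So $t_\sigma<t_\kappa$, and while $\kappa$ is alive, $t_\sigma$ and $G_\sigma$ are unchanged. We get, for alive nodes: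

* **(N1)** $G_\kappa$ consists of $2^{|\kappa|}$ gaps of $L_{t_\kappa}$, pairwise disjoint.
* **(N2)** If $\sigma\subsetneq\kappa$, every gap of $G_\kappa$ is contained in a gap of $G_\sigma$. For each $(a,b)\in G_\sigma$ the gaps $(a,a^*)$ and $(b^*,b)$ belong to $G_\kappa$, where $a^*$ is the successor of $a$ and $b^*$ the predecessor of $b$ in $L_{t_\kappa}$.

Both follow by induction on $|\kappa|$. (N1) is the count made in Section 1. For (N2), let $\pi$ be the parent of $\kappa$. If $\sigma=\pi$, this is the definition of $G_\kappa$. If $\sigma\subsetneq\pi$, the gaps of $G_\kappa$ are contained in gaps of $G_\pi$ and these in gaps of $G_\sigma$. Moreover, for $(a,b)\in G_\sigma$, the induction hypothesis says that $G_\pi$ contains a gap with left endpoint $a$ and one with right endpoint $b$. Splitting these in $L_{t_\kappa}$ yields $(a,a^*)$ and $(b^*,b)$.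

**Lemma 7.** If $\sigma$ is created at $t_\sigma$ and not cancelled at any stage in $(t_\sigma,s]$, then every element added at a stage $r\in(t_\sigma,s]$ lies in a gap of $G_\sigma$.

*Proof.* Let $\tau=\delta_r$, with parent $\kappa$.

**Step 2: where $\tau$ can be.** Since $\sigma$ is not cancelled at $r$, it is not right of $\tau$. Since $\sigma$ and its initial segments are alive before stage $r$ and $\tau$ is not, $\tau\not\subseteq\sigma$. So either $\tau\supsetneq\sigma$, or $\tau$ is right of $\sigma$.

**Step 3: $\tau\supsetneq\sigma$.** The new elements lie in gaps of $G_\kappa$ with $\kappa\supseteq\sigma$, hence in gaps of $G_\sigma$, trivially if $\kappa=\sigma$ and by (N2) otherwise.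

**Step 4: $\tau$ is right of $\sigma$.** Let $\pi0\subseteq\sigma$ and $\pi1\subseteq\tau$. Since $\sigma$ has been alive since $t_\sigma$, so has $\pi$, and $G_\pi$ has not changed. For $(a,b)\in G_\pi$ let $a^*$ be the successor of $a$ and $b^*$ the predecessor of $b$ in $L_{t_\sigma}$; by (N2), $(a,a^*)$ and $(b^*,b)$ are in $G_\sigma$.

Suppose first $\kappa=\pi$. Each new element is placed, for some $(a,b)\in G_\pi$, between $a$ and the successor of $a$ in $L_{r-1}$. Since $L_{t_\sigma}\subseteq L_{r-1}$, that successor is at most $a^*$. So the new element lies in $(a,a^*)\in G_\sigma$.

Now suppose $\kappa\supseteq\pi1$. Then $\pi1$ is on the path at stage $r$ and is alive before stage $r$. At stage $t_\sigma$ we had $\delta_{t_\sigma}=\sigma$, and $\pi1$ is right of $\sigma$; so if $\pi1$ was alive then, it was cancelled. Hence the present $\pi1$ was created later: $t_{\pi1}>t_\sigma$. A gap of $G_{\pi1}$ is $(a,a')$ or $(b',b)$ for some $(a,b)\in G_\pi$, where the neighbors are computed in $L_{t_{\pi1}}\supseteq L_{t_\sigma}$. So $a'\le a^*$ and $b^*\le b'$, and the gap is contained in $(a,a^*)$ or in $(b^*,b)$, both in $G_\sigma$. The new elements lie in gaps of $G_\kappa$, which are contained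 in gaps of $G_{\pi1}$ (trivially if $\kappa=\pi1$, by (N2) otherwise). $\square$

## 8. The true path carries a gap tower

Define $\sigma_0=\lambda$, and $\sigma_{e+1}=\sigma_e0$ if $V_e$ is infinite, $\sigma_{e+1}=\sigma_e1$ if $V_e$ is finite.

**Lemma 8.** Each $\sigma_e$ is visited infinitely often, is cancelled finitely often, and is eventually permanently alive. Let $t_e$ be its last creation stage ($t_0=0$). Then $t_0<t_1<\cdots$, and (2) holds: if $V_e$ is finite, then $V_e=V_{e,t_{e+1}}$.

*Proof.* For $e=0$: the root is visited at every stage $s\ge 1$ and never cancelled. Assume the first sentence for $\sigma_e$.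

**Step 1: $\sigma_{e+1}$ is visited infinitely often.** After $t_e$, the node $\sigma_e$ is always alive, so whenever it is visited the path moves on to one of its children. Each visit to $\sigma_e0$ requires a new element of $V_e$ since the previous such visit. So if $V_e$ is finite, $\sigma_e0$ is visited finitely often, and hence $\sigma_e1$ infinitely often. Suppose $V_e$ is infinite. Given any visit to $\sigma_e0$ at stage $r$ (or $r=0$ if there was none), choose $s>\max(r,t_e)$ at which $\sigma_e$ is visited and $V_{e,s}\ne V_{e,r}$. Either $\sigma_e0$ was visited at some stage strictly between $r$ and $s$, or it is visited at $s$. So $\sigma_e0$ is visited infinitely often.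

**Step 2: $\sigma_{e+1}$ is eventually permanently alive.** If $\sigma_{e+1}$ is cancelled at $s$, it is right of $\delta_s$. Then either $\sigma_e$ is right of $\delta_s$, so that $\sigma_e$ is not alive after the cancellation at $s$, which happens only finitely often; or $\sigma_{e+1}=\sigma_e1$ and $\sigma_e0\subseteq\delta_s$, which happens only finitely often because then $V_e$ is finite. So $\sigma_{e+1}$ is cancelled finitely often. A node visited at $s$ is alive at the end of $s$: it is $\delta_s$, or an alive initial segment of $\delta_s$, and such nodes are not right of $\delta_s$. So from its first visit after its last cancellation on, $\sigma_{e+1}$ is alive.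

**Step 3: $t_e<t_{e+1}$.** From the end of stage $t_{e+1}$ on, $\sigma_{e+1}$ is alive, and so is its initial segment $\sigma_e$. At stage $t_{e+1}$ only the node $\sigma_{e+1}$ is created. Hence $\sigma_e$ is not created at or after stage $t_{e+1}$.

**Step 4: condition (2).** Let $V_e$ be finite, so $\sigma_{e+1}=\sigma_e1$. At stage $t_{e+1}$ the path moved from $\sigma_e$ to $\sigma_e1$, so $V_{e,t_{e+1}}=V_{e,r}$, where $r$ is the last earlier stage at which $\sigma_e0$ was visited (or $0$). After $t_{e+1}$ the node $\sigma_e0$ is never visited, as this would cancel $\sigma_{e+1}$. If $V_e$ acquired an element after $t_{e+1}$, then at the next visit to $\sigma_e$ the comparison would still be with $V_{e,r}=V_{e,t_{e+1}}$, and the path would move to $\sigma_e0$, a contradiction. $\square$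

**Lemma 9.** Let $G_e$ be the final $G_{\sigma_e}$. Then $(t_e,G_e)_e$ is a gap tower for $\mathcal L$, and it satisfies (2).

*Proof.* (T1) is the definition of $G_\lambda$ together with (N1). For (T2): when $\sigma_{e+1}$ is created at stage $t_{e+1}>t_e$, its parent $\sigma_e$ is already in its final incarnation, so an element is added in every gap of $G_e$ at that stage, and $G_{e+1}$ is the result of splitting these gaps in $L_{t_{e+1}}$. (T3) is Lemma 7 for $\sigma=\sigma_e$, which is never cancelled after $t_e$. Condition (2) is in Lemma 8. $\square$

**Proposition 10.** Every nontrivial self-embedding of the constructed $\mathcal L$ computes $A$.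

*Proof.* Lemma 9 and Proposition 6. $\square$

**Proof of Theorem 1.** Take $A=\mathrm{Fin}$. It is $\Sigma^0_2$ and $A\equiv_T\emptyset''$, so $\emptyset'\le_TA$, and Proposition 10 applies. $\blacksquare$

## 9. Realizing every degree in the cone above $\deg(A)$

We prove Theorem 2 for the same $\mathcal L$. By Proposition 10 every embedding degree is $\ge\deg(A)$. Conversely let $\mathbf d\ge\deg(A)$, and pick a nonempty set $D\in\mathbf d$. We build a nontrivial self-embedding $g\equiv_TD$. The plan is to cut $\mathcal L$ into infinitely many intervals $J_n$ and to move points inside $J_n$ exactly when $n\in D$.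

**Step 1: $\sim$ is $A$-computable.** This lets us use Lemma 4(iv) effectively. The sequence $(\sigma_e)$ is $A$-computable, since $V_{2n}$ is infinite iff $n\notin A$, and $V_{2n+1}$ is always finite. For $e\ge1$, $t_e$ is the unique stage $t$ such that $\delta_t=\sigma_e$ and no $\delta_r$ with $r>t$ is left of $\sigma_e$: an earlier creation stage is followed by a cancellation, that is, by some $\delta_r$ left of $\sigma_e$. The condition on $t$ is $\Pi^0_1$, so $\emptyset'\le_TA$ finds $t_e$. Hence $(L_{t_e},G_e)_e$ is $A$-computable. Given $x,y$, find $e$ with $x,y\in L_{t_e}$ and apply the criterion of Lemma 4.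

**Step 2: cutting points.** Put $p_0=0$. Given $p_n\ne1$, let $y$ be the $\mathcal L$-largest element of $\{p_n\}\cup(\{0,\dots,n\}\setminus\{1\})$, and choose $A$-computably $p_{n+1}$ with
$$y<p_{n+1}<1,\qquad p_{n+1}\not\sim y .$$
It exists: $y\ne1$, so $y\not\sim1$ by Lemma 4(iii), and Lemma 4(iv) applies to $y<1$. Then $p_n\le y<p_{n+1}$, so $p_0<p_1<\cdots$, and $p_n\not\sim p_{n+1}$ by convexity. Any element $x\ne1$ satisfies $0\le x<p_{x+1}$ in $\mathcal L$, because $x$ was among the candidates for $y$ when $n=x$. So $\mathcal L\setminus\{1\}$ is the disjoint union of the intervals $J_n=[p_n,p_{n+1})$, and the $n$ with $x\in J_n$ is found $A$-computably.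

**Step 3: a witness pair in each interval.** Using Lemma 4(iv) twice, first for $p_n<p_{n+1}$ and then for $q_n<p_{n+1}$, choose $A$-computably
$$p_n<q_n<r_n<p_{n+1}$$
with consecutive elements in different blocks. By convexity all four lie in different blocks.

**Step 4: maps $g_n:J_n\to J_n$ with $g_n(q_n)=r_n$, uniformly $A$-computable.** Start with $p_n\mapsto p_n$, $q_n\mapsto r_n$, and treat $p_{n+1}$ formally as mapped to itself. Go through the remaining elements $x$ of $J_n$ in increasing numerical order. We maintain that distinct points of the current finite domain (including $p_{n+1}$) have images in distinct blocks, in the right order. This holds at the start by Step 3. Given $x$, let $u<x<v$ be the nearest points of the current domain. Let $g_n(x)$ be the numerically least $z$ strictly between the images of $u$ and $v$ that is not $\sim$-equivalent to either image. Since these images lie in different blocks, $z$ exists by Lemma 4(iv). By convexity $z$ is also not equivalent to any image further out, so the hypothesis is preserved. Every element of $J_n$ is eventually treated, and all its images lie in $[p_n,p_{n+1})$. So $g_n$ is an order-preserving injection of $J_n$ into itself, and $g_n(q_n)=r_n\ne q_n$.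

**Step 5: the embedding $g$.** Let $g(1)=1$, let $g=g_n$ on $J_n$ for $n\in D$, and let $g$ be the identity on $J_n$ for $n\notin D$. Each $J_n$ is mapped into itself in an order-preserving way, so $g$ is a self-embedding. It is nontrivial since $D\ne\emptyset$. We have $g\le_TA\oplus D\equiv_TD$, because $A\le_TD$. Conversely, $A\le_Tg$ by Proposition 10, so the $A$-computable sequence $(q_n)$ is computable from $g$; and
$$n\in D\iff g(q_n)\ne q_n .$$
So $D\le_Tg$, and $g\equiv_TD$. $\blacksquare$

## 10. The exact bound $\emptyset''$

**Proof of Corollary 3.** (i) Apply Theorem 2 to $A=\mathrm{Fin}\equiv_T\emptyset''$.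

(ii) If $X\le_T\emptyset''$, then $X$ is computable from every nontrivial self-embedding of the $\mathcal L$ of Theorem 1. Conversely, let $X$ be computable from all nontrivial self-embeddings of some infinite computable linear ordering. By fact (b), which we use as given, one of these self-embeddings is computable from $\emptyset''$. So $X\le_T\emptyset''$. $\blacksquare$

In particular, $\emptyset''$ can be coded into all nontrivial self-embeddings of a computable linear ordering, and no set that is not computable from $\emptyset''$ can be.
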